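# Cones, Milnor numbers and positive lattice points in simplices

## 1. Three surfaces with a triple point

Consider three polynomials in $x,y,z$:
$$f_1=x^3+y^3+z^3,\qquad f_2=x^3+y^3+z^4,\qquad f_3=x^2y+y^4+z^3 .$$
Each has order $3$ at the origin, and in each case the partial derivatives vanish together only at $0$, so each surface $\{f_i=0\}$ has an isolated singular point of multiplicity $v=3$.

We compute the Milnor number $\mu$, the dimension of the power series ring modulo the partials. For $f_1$ the partials are $x^2,y^2,z^2$ up to constants, so $x^ay^bz^c$ with $a,b,c\le1$ is a basis and $\mu=8$. For $f_2$ they are $x^2,y^2,z^3$, so $\mu=2\cdot2\cdot3=12$. For $f_3$ they are $xy$, $x^2+4y^3$, $z^2$. The intersection multiplicity of $xy=0$ with $x^2+4y^3=0$ at $0$ is $3$ (along $x=0$) plus $2$ (along $y=0$), that is $5$, and the variable $z$ contributes a factor $2$; so $\mu=10$.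

We also want the geometric genus $p_g$. Section 2 shows that for these polynomials it is a lattice count. Give the variables positive weights so that every monomial of $f$ has weight $1$, and count the vectors of positive integers of total weight at most $1$. The weights are
$$f_1:\ (\tfrac13,\tfrac13,\tfrac13),\qquad f_2:\ (\tfrac13,\tfrac13,\tfrac14),\qquad f_3:\ (\tfrac38,\tfrac14,\tfrac13).$$
The vector $(1,1,1)$ has weight $1$, $\frac{11}{12}$, $\frac{23}{24}$ respectively. Raising any coordinate by $1$ adds at least $\frac14$ and takes the weight above $1$. So $p_g=1$ in all three cases.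

Now form $E=\mu-(v-1)^3+v(v-1)(v-2)-6p_g$:
$$E(f_1)=8-8+6-6=0,\qquad E(f_2)=12-8+6-6=4,\qquad E(f_3)=10-8+6-6=2 .$$
The one with $E=0$ is the homogeneous one, the cone over a smooth plane cubic. Does $E=0$ detect cones? Here is the precise setting.

Let $n\ge2$ and let $V=\{f=0\}$ with $f$ holomorphic near $0\in\mathbb C^{n+1}$, $f(0)=0$, where $f$ generates the ideal of the germ $(V,0)$. Throughout, $V$ means this germ.

**Definition (conventions).** "$V$ has only isolated singularity at the origin" means that $0$ is a genuine singular point (so $v\ge2$) and that there is no other singular point near $0$. "$V$ is a cone over nonsingular hypersurface in $\mathbb{CP}^n$" means that after a biholomorphic change of coordinates of $(\mathbb C^{n+1},0)$ the germ is defined by a homogeneous polynomial $g$ of degree $d\ge2$ whose zero locus in $\mathbb{CP}^n$ is nonsingular.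

**Definition (invariants).** Let $J(f)$ be the ideal of the partial derivatives in $\mathbb C\{z_0,\dots,z_n\}$. Then $\mu=\dim_{\mathbb C}\mathbb C\{z\}/J(f)$ is the Milnor number, $\tau=\dim_{\mathbb C}\mathbb C\{z\}/((f)+J(f))$ is the Tjurina number, $v$ is the order of $f$ at $0$, and $p_g=\dim_{\mathbb C} H^{n-1}(\tilde U,\mathcal O_{\tilde U})$, where $\tilde U\to U$ is a resolution of a small Stein neighborhood $U$ of $0$ in $V$.

In the examples $f_i$ is a combination of its partials by the weighted Euler relation $f=\sum q_iz_i\partial_if$, so $\mu=\tau$.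

The following is posed as a conjecture in "On the GLY Conjecture of upper estimate of positive integral points in real right-angled simplices": $V$ is a cone over nonsingular hypersurface in $\mathbb{CP}^n$ if and only if $V$ has only isolated singularity at the origin, $\mu=\tau$, and
$$\mu-(v-1)^{n+1}+v(v-1)\cdots(v-n)=(n+1)!\,p_g .\tag{1}$$

**Theorem A.** The conjecture holds for all $n\ge2$.

It follows from an inequality.

**Theorem B.** Let $(V,0)$ be an isolated hypersurface singularity of dimension $n\ge2$ with $\mu=\tau$. Then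
$$\mu-(v-1)^{n+1}+v(v-1)\cdots(v-n)\ \ge\ (n+1)!\,p_g ,$$
with equality if and only if $V$ is a cone over a nonsingular hypersurface in $\mathbb{CP}^n$.

From now on $N=n+1\ge3$, the coordinates are $z_1,\dots,z_N$, $[x]_k=x(x-1)\cdots(x-k+1)$, and
$$p_N(m)=(m-1)^N-[m]_N,\qquad P_M(a)=\#\{x\in\mathbb Z_{>0}^M:\ \textstyle\sum x_i/a_i\le1\}\tag{2}$$
for a tuple $a=(a_1,\dots,a_M)$ of positive reals. Since $v(v-1)\cdots(v-n)=[v]_N$, Theorem B says $N!\,p_g\le\mu-p_N(v)$. For instance $p_3(m)=m-1$ (checked in Section 5), while $p_4(1),p_4(2),p_4(3),p_4(4)=0,1,16,57$. We shall often use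
$$[x+1]_k=[x]_k+k[x]_{k-1}.\tag{3}$$

**Theorem C (lattice points).** Let $N\ge3$, let $a_1,\dots,a_N\ge1$ be real, and $w=\lfloor\min a_i\rfloor$. Then
$$N!\,P_N(a)\le\prod(a_i-1)-p_N(w),$$
with equality iff $\min a_i=1$ or all $a_i$ equal one and the same integer.

## 2. From $\mu=\tau$ to a lattice count

A polynomial is *weighted homogeneous of degree $1$* for positive rational weights $q_1,\dots,q_N$ if $\sum\alpha_iq_i=1$ for each of its monomials $z^\alpha$. We use three published results.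

* (Saito, Invent. Math. 14 (1971)) If $f$ has an isolated critical point and $f\in J(f)$, then after a biholomorphic coordinate change $f$ is a polynomial, weighted homogeneous of degree $1$ for some positive rational weights $q_1,\dots,q_N$.
* (Milnor–Orlik, Topology 9 (1970)) In that case $\mu=\prod(1/q_i-1)$.
* (Laufer for $n=2$; Yau) For a normal isolated singularity of dimension $n\ge2$, $p_g=\dim\Gamma(U\setminus0,\Omega^n)/L^2(U\setminus0,\Omega^n)$, where $L^2$ means square integrable near $0$.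

The third follows from three facts. With $E=\pi^{-1}(0)$, duality makes $H^{n-1}(\tilde U,\mathcal O)$ dual to $H^1_E(\tilde U,K)$. This group is $\Gamma(\tilde U\setminus E,K)/\Gamma(\tilde U,K)$, because $H^1(\tilde U,K)=0$ by Grauert–Riemenschneider. And a holomorphic $n$-form on $\tilde U\setminus E$ extends over $E$ iff it is $L^2$ near $E$.

**Why Saito applies.** If $V$ has an isolated singularity, $f$ vanishes on the germ of its critical locus. As $f$ generates the ideal of $V$, critical points on $V$ are singular points of $V$; so the critical point $0$ is isolated and $\mu<\infty$. Since $J(f)\subset(f)+J(f)$, the equality $\mu=\tau$ means $f\in J(f)$. The numbers $\mu,\tau,v,p_g$ do not change under coordinate changes, so in Theorem B we may assume that $f$ is a weighted homogeneous polynomial.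

**Proposition 1.** For $f$ weighted homogeneous as above and $n\ge2$: $p_g=\#\{x\in\mathbb Z^N_{>0}:\sum q_ix_i\le1\}$.

*Proof.* Write $q_i=w_i/D$ with positive integers $w_i,D$, let $t\cdot z=(t^{w_i}z_i)_i$, and let $z_i$ have integer weight $w_i$, so $f$ has weight $D$. The affine zero set $V$ is invariant under $t\in\mathbb C^*$ and smooth away from $0$.

**Step 1: describe all $n$-forms.** Let $\omega_0=\operatorname{Res}(dz_1\wedge\dots\wedge dz_N/f)$; where $\partial_jf\ne0$ it is $(-1)^{j-1}dz_1\wedge\cdots\widehat{dz_j}\cdots\wedge dz_N/\partial_jf$, and these expressions agree because $\sum\partial_jf\,dz_j=0$ on $V$. It is nowhere zero on $V\setminus0$. As an isolated hypersurface singularity of dimension at least $2$, $V$ is normal, so functions on $U\setminus 0$ extend over $0$. Thus every holomorphic $n$-form on $U\setminus0$ is $h\omega_0$ near $0$ with $h\in\mathcal O_{V,0}$. Lift $h$ to $\mathbb C\{z\}$ and split it by weight, $h=\sum_eh_e$.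 Under the action of $t$, $\omega_0$ is multiplied by $t^{\sum w_i-D}$, so $h_e\omega_0$ is multiplied by $t^\epsilon$ with $\epsilon=e+\sum w_i-D$.

**Step 2: decide which weights are $L^2$.** Let $\phi(z)=\sum|z_i|^{2/w_i}$, so $\phi(t\cdot z)=|t|^2\phi(z)$, and let $A_k=\{z\in V:2^{-k-1}<\phi^{1/2}\le2^{-k}\}$. These sets have compact closure in $V\setminus0$, and $A_k=2^{-k}\cdot A_0$. The squared norm of $\eta$ on $A$ is $\int_Ai^{n^2}\eta\wedge\bar\eta$, so
$$\|h_e\omega_0\|^2_{A_k}=2^{-2k\epsilon}\|h_e\omega_0\|^2_{A_0}.$$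
If $h_e|_V\ne0$, the norm on $A_0$ is positive (move a point where $h_e\ne0$ into the interior of $A_0$ with a real $t$) and finite. Summing the geometric series, $h_e\omega_0$ is $L^2$ near $0$ iff $\epsilon>0$.

**Step 3: reduce $h$ to its components.** The $A_k$ are invariant under $|t|=1$, so components of different weight are orthogonal on them: substituting $t\cdot z$ multiplies their inner product by $t^{\epsilon-\epsilon'}$. For large $k$ the series $\sum h_e$ converges uniformly on $A_k$, so $\|h\omega_0\|_{A_k}^2=\sum_e\|h_e\omega_0\|^2_{A_k}$. Hence if $h\omega_0$ is $L^2$ near $0$, so is each $h_e\omega_0$, and $h_e|_V=0$ whenever $\epsilon\le0$. Conversely, suppose $h_e|_V=0$ whenever $\epsilon\le0$. Delete these finitely many components from the lift; now $h$ involves only monomials with $\epsilon>0$. These span a monomial ideal, which is finitely generated, so $h$ is a finite sum of such monomials times holomorphic functions that are bounded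 near $0$. Each term times $\omega_0$ is $L^2$ by Step 2, hence so is $h\omega_0$.

**Step 4: count.** Changing the lift $h$ by a multiple of $f$ changes $h_e$ by a polynomial multiple of $f$, and $h_e|_V=0$ iff $h_e\in(f)$. So the forms modulo $L^2$ forms are $\bigoplus_{e\le D-\sum w_i}(\mathbb C[z]/(f))_e$; all classes occur, since $h$ may be any polynomial. As $f$ has weight $D>D-\sum w_i$, the ideal $(f)$ contributes nothing in these weights. Hence $p_g$ is the number of exponents $\alpha\ge0$ with $\sum w_i(\alpha_i+1)\le D$; put $x_i=\alpha_i+1$. $\square$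

With $a_i=1/q_i$ we therefore have
$$\mu=\prod(a_i-1),\qquad p_g=P_N(a).\tag{4}$$
Check on $f_3$: $a=(\frac83,4,3)$ and $\frac53\cdot3\cdot2=10$.

## 3. Cones give equality

**Step 1: a cone is right equivalent to its homogeneous equation.** Let $(V,0)$ be defined, after a coordinate change $\varphi$, by $g$ homogeneous of degree $d\ge2$ with nonsingular projective zero locus, where $g$ generates the ideal of the germ. Then $f\circ\varphi=ug$ with $u$ a unit. The map $\Phi(z)=(u^{1/d}z_i)_i$ is a local biholomorphism and $g\circ\Phi=ug$, so $f$ is right equivalent to $g$.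

**Step 2: compute the invariants.** As $g$ is reduced with nonsingular zero locus, $dg\ne0$ at every point of $\{g=0\}\setminus0$. By Euler's relation common zeros of the partials lie on $\{g=0\}$, so the partials vanish together only at $0$. The singularity is thus isolated and $g\in J(g)$. All weights are $1/d$, so $\mu=\tau=(d-1)^N$, $v=d$, $p_g=\#\{x\in\mathbb Z^N_{>0}:\sum x_i\le d\}=\binom dN$, and
$$\mu-(d-1)^N+[d]_N=[d]_N=N!\,p_g .$$

This is the "only if" half of Theorem A, and it shows that cones give equality in Theorem B. If $V$ satisfies the three conditions of the conjecture, equality holds in Theorem B, so $V$ is a cone. So Theorem A follows from Theorem B, and of Theorem B there remain the inequality and the statement that equality forces a cone.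

## 4. A sharp count in right triangles

By (4) we must bound $P_N(a)$, and slicing suggests induction on $N$. The natural start would be Theorem C read for $N=2$. Since $p_2(w)=-(w-1)$, it would say $2P_2(a)\le(a_1-1)(a_2-1)+w-1$. This is false: for $a=(2.2,\,1.9)$ the point $(1,1)$ counts, because $\frac1{2.2}+\frac1{1.9}<0.99$, so the left side is at least $2$, while the right side is $1.2\cdot0.9=1.08$. So we need a different two-dimensional bound.

**Lemma 2.** For $A,B>0$ and $\theta=\{A\}$ (fractional part):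
$$2P_2(A,B)\le B(A-1)+\frac BA\theta(1-\theta).\tag{5}$$

*Proof.* Let $w=\lfloor A\rfloor$. Counting along the lines $x_1=k$, $P_2\le\sum_{k=1}^wB(1-\frac kA)$, so $2P_2\le\frac BAw(2A-w-1)$. And $w(2A-w-1)=w(w-1+2\theta)=A(A-1)+\theta(1-\theta)$. $\square$

**Lemma 3.** For reals $A_1\ge A_2\ge1$:
$$2P_2(A_1,A_2)\le R:=A_1A_2-\tfrac13A_1-\tfrac23A_2,\tag{6}$$
with equality iff $A_1=A_2\in\mathbb Z$.

For example $P_2(3,3)=3$ and $R=6$. For $(2.2,1.9)$, $R=2.18$, just above $2P_2=2$.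

*Proof.* Let $\lambda=A_1-A_2$, $w=\lfloor A_2\rfloor\ge1$, $\theta=A_2-w$. A large gap $\lambda$ is handled by Lemma 2; for small $\lambda$ the triangle is nearly isosceles and we count along the lines $x_1+x_2=\text{const}$.

**Case (i): $\lambda\ge\frac35$.** By (5) with $A=A_2$, $B=A_1$,
$$R-2P_2\ge\tfrac23\lambda-\Bigl(1+\frac\lambda{A_2}\Bigr)\theta(1-\theta)\ge\tfrac23\lambda-\frac{1+\lambda}4=\tfrac5{12}\lambda-\tfrac14\ge0 .$$
Equality would force $\theta=\frac12$ and $A_2=1$, a contradiction. So the inequality is strict.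

**Case (ii): $\lambda<\frac35$ and $\lfloor A_1\rfloor=w$.** A solution satisfies $(x_1+x_2)/A_1\le1$, hence $x_1+x_2\le w$, and $2P_2\le w(w-1)$. On the region $A_i\ge1$ the function $R$ is strictly increasing in both variables (its partials are $A_2-\frac13$ and $A_1-\frac23$), and $R=w^2-w$ at $(w,w)$. So $2P_2\le R$, with equality only if $A_1=A_2=w$. At $(w,w)$ equality holds.

**Case (iii): $\lambda<\frac35$ and $\lfloor A_1\rfloor=w+1$.** This is the only other possibility. Let $\eta=1-\theta>0$ and $\varphi=A_1-w-1=\lambda-\eta\ge0$; so $0<\eta\le\lambda$. Solutions have $x_1+x_2\le A_1<w+2$, so $x_1+x_2\le w+1$. Those with $x_1+x_2\le w$ number at most $\frac{w(w-1)}2$. A point $(w+1-k,k)$, $1\le k\le w$, is a solution iff $(w+1-k)A_2+kA_1\le A_1A_2$, i.e. iff $k\lambda\le\varphi A_2$. So $2P_2\le w(w-1)+2\kappa$ with $\kappa\le\min(w,\varphi A_2/\lambda)$. Now $A_2=w+1-\eta$ and $R=A_2(A_2-1)+\lambda(A_2-\frac13)$, with $A_2(A_2-1)=w^2+w-2\eta w-\eta+\eta^2$.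 Hence
$$R-w(w-1)=2w-2\eta w-\eta(1-\eta)+\lambda w+\lambda(\tfrac23-\eta).$$

*(a)* If $\lambda\ge2\eta$, then $\eta<\frac3{10}$. Use $\kappa\le w$:
$$R-2P_2\ge w(\lambda-2\eta)-\eta(1-\eta)+\lambda(\tfrac23-\eta)\ge-\eta+\eta^2+2\eta(\tfrac23-\eta)=\eta(\tfrac13-\eta)>0 .$$

*(b)* If $\eta\le\lambda<2\eta$, put $s=\eta/\lambda\in(\frac12,1]$, so $\varphi/\lambda=1-s$, and use $\kappa\le(w+1-\eta)(1-s)$. In the resulting lower bound for $R-2P_2$ the coefficient of $w$ is $2-2\eta+\lambda-2(1-s)=2s(1-\lambda)+\lambda>0$, so the bound is smallest at $w=1$. There, with $\eta=s\lambda$, it equals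
$$(4s-2)+\lambda(\tfrac53-s-2s^2)-\lambda^2s(1-s)=(2s-1)\bigl[2-\lambda(1+s)\bigr]+\lambda\bigl[\tfrac23-\lambda s(1-s)\bigr]>0,$$
because $\lambda(1+s)<\frac65$ and $\lambda s(1-s)<\frac3{20}$. $\square$

## 5. Slicing a real simplex: proof of Theorem C

**Lemma 4.** For $N\ge3$ the function $p_N$ is nonnegative and nondecreasing on the integers $m\ge1$, and $p_3(m)=m-1$.

*Proof.* By (3), $p_N(m+1)-p_N(m)=m^N-(m-1)^N-N[m]_{N-1}$. For $N=3$ this is $3m^2-3m+1-3m(m-1)=1$. For $N\ge4$ we have $m^N-(m-1)^N\ge N(m-1)^{N-1}$, and $[m]_{N-1}\le(m-1)^{N-1}$: the left side is $0$ if $m\le N-2$; otherwise use $m(m-2)\le(m-1)^2$ and bound the other factors by $m-1$. So the difference is $\ge0$. Finally $p_N(1)=0$. $\square$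

Hence Theorem C for $N$ implies
$$(S_N)\qquad N!\,P_N(a)\le\prod(a_i-1)-p_N(m)\quad\text{for every integer }1\le m\le\min a_i .\tag{7}$$

**Setup.** Let $a_N=\min a_i=w+\theta$ with $w\ge1$, $0\le\theta<1$; $b_i=a_i/a_N\ge1$ for $i<N$; $g(t)=\prod_{i<N}(b_it-1)$ and $F(t)=(t-1)g(t)$. So $F(a_N)=\prod(a_i-1)$. In the slice $x_N=w-j$ the condition is $\sum_{i<N}x_i/a_i\le(j+\theta)/a_N$, so
$$P_N(a)=\sum_{j=0}^{w-1}P_{N-1}\bigl((j+\theta)b_1,\dots,(j+\theta)b_{N-1}\bigr),\qquad P_{N-1}(0):=0.\tag{8}$$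
The plan is to bound the slice $j$ by an increment of $F$ and telescope.

**Step 1: the stated equality cases do give equality.** If $\min a_i=1$, the condition $x_N\ge1$ already uses up the whole budget, so $P_N=0$; the right side is $0-p_N(1)=0$. If all $a_i=w\in\mathbb Z$, both sides are $[w]_N$.

**Step 2: $N=3$, to start the induction.** Let $b_1\ge b_2$ and $A_i=b_it$. From $F(t+1)=t\bigl(A_1-1+\frac{A_1}t\bigr)\bigl(A_2-1+\frac{A_2}t\bigr)$ and $F(t)=(t-1)(A_1-1)(A_2-1)$ we get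
$$F(t+1)-F(t)=3A_1A_2-2A_1-2A_2+1+A_1A_2/t .\tag{9}$$
For $t=j+\theta$ with $j\ge1$: $A_2\ge t\ge1$, so $A_1A_2/t\ge A_1$, and by (6)
$$6P_2(A_1,A_2)\le3A_1A_2-A_1-2A_2\le F(t+1)-F(t)-1 .$$
For $j=0$, $t=\theta$: if $\theta=0$ or $A_2<1$ the slice is empty, and $F(1+\theta)\ge0$. Otherwise $A_1\ge A_2\ge1$, and as $F(\theta)=-(1-\theta)(A_1-1)(A_2-1)$, (9) gives
$$F(1+\theta)-(3A_1A_2-A_1-2A_2)=A_1A_2/\theta+1-A_1-(1-\theta)(A_1-1)(A_2-1)\ge1,$$
because $1/\theta\ge2-\theta$ gives $A_1A_2/\theta\ge A_1A_2+(1-\theta)A_1A_2$. So by (6) the slice satisfies $6P_2\le F(1+\theta)-1$. In all cases $6P_2\le F(1+\theta)$ for the slice $j=0$. Summing over (8), $6P_3\le F(w+\theta)-(w-1)=\prod(a_i-1)-p_3(w)$.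

*Equality for $N=3$.* If $w\ge2$, equality in the slice $j=1$ forces $A_2=t$ and $A_1=A_2\in\mathbb Z$ with $t=1+\theta$; so $\theta=0$, $b_1=b_2=1$, and all $a_i=w$. If $w=1$ and $\theta>0$ the inequality is strict: if $A_2<1$, the slice is empty and $F(1+\theta)>0=6P_3$; otherwise $F(1+\theta)$ exceeds $6P_3$ by at least $1$. If $w=1$ and $\theta=0$, then $\min a_i=1$.

**Step 3: $N\ge4$, set up the comparison, assuming the theorem for $N-1$.** For $j\ge1$ all entries $(j+\theta)b_i$ are $\ge j$, so by $(S_{N-1})$, $(N-1)!$ times the slice is at most $g(j+\theta)-p_{N-1}(j)$. For $j=0$ the slice is empty if $\theta=0$ or some $b_i\theta<1$; otherwise $(S_{N-1})$ with $m=1$ gives the bound $g(\theta)$. To compare with the target, put, for $u=1,2,\dots$,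
$$D_u=F(u+\theta)-p_N(u)-N\sum_{j=1}^{u-1}\bigl[g(j+\theta)-p_{N-1}(j)\bigr].$$
Here $D_w$ is the target minus the bounds for the slices $j\ge1$. We must show that it is at least $N!$ times the slice $j=0$.

**Step 4: $D_u$ is nondecreasing.** Let $\delta_N(s)=(s+1)^N-s^N-Ns^{N-1}$ and $t=u+\theta$. By (3), $[u+1]_N-[u]_N=N[u]_{N-1}$, and the falling factorials cancel:
$$D_{u+1}-D_u=\{F(t+1)-F(t)-Ng(t)\}-\delta_N(u-1).\tag{10}$$
With $y_i=b_it-1\ge t-1\ge0$,
$$F(t+1)-F(t)-Ng(t)=t\prod\Bigl(y_i+\tfrac{y_i+1}t\Bigr)-(t-1+N)\prod y_i .$$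
Its partial derivative in $y_i$ is
$$(t+1)\prod_{k\ne i}\Bigl(y_k\bigl(1+\tfrac1t\bigr)+\tfrac1t\Bigr)-(t-1+N)\prod_{k\ne i}y_k>0,$$
because $(t+1)(1+\frac1t)^{N-2}=t(1+\frac1t)^{N-1}\ge t+N-1$. So on $y_i\ge t-1$ the expression is minimal exactly at $y_i=t-1$ for all $i$ (all $b_i=1$), where it equals $t^N-(t-1)^N-N(t-1)^{N-1}=\delta_N(t-1)$. Since $\delta_N'(s)=N\delta_{N-1}(s)>0$ for $s\ge0$, we have $\delta_N(t-1)\ge\delta_N(u-1)$, with equality iff $\theta=0$. Hence $D_{u+1}\ge D_u$, with equality only if all $b_i=1$ and $\theta=0$.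

**Step 5: $D_1$ pays for the slice $j=0$.** We have $D_1=F(1+\theta)=\theta g(1+\theta)\ge0$. If $\theta>0$ and all $b_i\theta\ge1$, then with $y_i=b_i\theta-1\ge0$
$$F(1+\theta)=\theta\prod\Bigl(y_i+\tfrac{y_i+1}\theta\Bigr)>\theta\Bigl(1+\tfrac1\theta\Bigr)^{N-1}\prod y_i\ge2^{N-1}\prod y_i\ge Ng(\theta).$$
Here $\theta(1+\frac1\theta)^{N-1}=\theta^{2-N}(1+\theta)^{N-1}$ is decreasing on $(0,1]$, as its logarithmic derivative has the sign of $(2-N)(1+\theta)+(N-1)\theta=2-N+\theta<0$; its value at $\theta=1$ is $2^{N-1}$.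

**Step 6: sum.** By Steps 4 and 5, $D_w\ge D_1\ge N!\cdot(\text{slice }j=0)$. Adding the slice bounds,
$$N!\,P_N\le N!\,(\text{slice }j=0)+F(w+\theta)-p_N(w)-D_w\le\prod(a_i-1)-p_N(w).$$

**Step 7: equality for $N\ge4$.** If $w\ge2$, equality forces $D_w=D_1$, hence $D_2=D_1$, so all $b_i=1$ and $\theta=0$, i.e. all $a_i=w$. If $w=1$ and $\theta>0$ the inequality is strict: if $b_i\theta<1$ for some $i$, the slice $j=0$ is empty and $D_1=\theta g(1+\theta)>0$; otherwise the strict inequality of Step 5 applies. If $w=1$, $\theta=0$, then $\min a_i=1$. This proves Theorem C. $\square$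

## 6. The largest weight, the multiplicity, and the loss of $p_N(v)-p_N(v-1)$

Let $f$ be weighted homogeneous as in Section 2, with $v\ge2$ and an isolated critical point at $0$. By the $\mathbb C^*$-action the partials have no common zero in $\mathbb C^N\setminus0$. Number the variables so that $q_N=\max q_i$, i.e. $a_N=\min a_i$.

**Lemma 5.** All $a_i>1$, and $v=\lceil a_N\rceil$. If $a_N\notin\mathbb Z$, there is an index $l\ne N$ with
$$(v-1)q_N+q_l=1.\tag{11}$$

*Proof.* For each $i$ some $\partial_jf$ is not identically zero on the $z_i$-axis, so $f$ contains a monomial $z_i^kz_j$ (possibly $j=i$), with $k\ge1$ as $v\ge2$. Hence $kq_i+q_j=1$ and $a_i>1$. Every monomial $z^\alpha$ of $f$ has $1=\sum\alpha_iq_i\le|\alpha|q_N$, so $v\ge\lceil a_N\rceil$. For the monomial $z_N^kz_j$ we have $kq_N<1$, so $k<a_N$ and $v\le k+1\le\lceil a_N\rceil$. Thus $v=\lceil a_N\rceil=k+1$ and $(v-1)q_N+q_j=1$. If $a_N\notin\mathbb Z$ then $j\ne N$, since otherwise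 $vq_N=1$; put $l=j$. $\square$

For $f_3$: $a_N=\frac83$, $v=3$, and the monomial $x^2y$ gives $2\cdot\frac38+\frac14=1$, so $z_l=y$.

**Theorem B when $a_N$ is an integer.** Then $v=a_N\ge2$ is also $\lfloor\min a_i\rfloor$, and Theorem C with (4) gives $N!\,p_g\le\mu-p_N(v)$, with equality iff all $a_i=v$. In that case all weights are $1/v$, so $f$ is a homogeneous polynomial with an isolated critical point and $V$ is a cone over a nonsingular hypersurface.

**Where this stops.** If $a_N\notin\mathbb Z$ then $\lfloor a_N\rfloor=v-1$, and Theorem C gives only $N!\,p_g\le\mu-p_N(v-1)$. For $N=3$ it misses the target by exactly $1$: for $f_3$ it gives $6p_g\le9$, where Theorem B claims $6p_g\le8$. No sharper estimate for arbitrary real simplices can repair this, since with $\lceil\min a_i\rceil$ in place of $\lfloor\min a_i\rfloor$ the bound is false. For $a=(2.1,2.1,2.1)$ it would read $6P_3\le1.1^3-p_3(3)=1.331-2<0$. By (11) this tuple does not come from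 a singularity, because $q_N=\frac1{2.1}$ requires a weight $q_l=1-\frac2{2.1}=\frac{0.1}{2.1}$. So we must use the relation (11) inside the lattice count.

## 7. Integer heights from the variable $z_l$

Let $a_N\notin\mathbb Z$, and write $c=v-1\ge1$, $\rho=a_N=c+r$ with $0<r<1$. By (11), $r=q_l/q_N$ and $a_l=(c+r)/r$. Let $K=\{1,\dots,N\}\setminus\{N,l\}$, so $|K|=N-2\ge1$, and $b_i=a_i/\rho\ge1$ for $i\in K$.

**Step 1: slice at integer heights.** Multiply $\sum q_ix_i\le1$ by $\rho$: it becomes $\sum_Kx_i/b_i+rx_l+x_N\le c+r$. The fractional part $r$ on the right is absorbed by one unit of $x_l$. With $m=c-x_N$ the condition is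
$$\sum_{i\in K}x_i/b_i+r(x_l-1)\le m .$$
Since $x_N\ge1$ and $K\ne\emptyset$, only $1\le m\le c-1$ occurs. In Section 5 the slices sat at heights $j+\theta$; now the heights are integers. Separating $x_l=1$ from $x_l\ge2$,
$$P_N(a)=\sum_{m=1}^{c-1}W(m),\qquad W(m)=P_{N-2}(mb_K)+P_{N-1}(mb_K,\tfrac mr).\tag{12}$$
Also, from (4),
$$\mu=\tfrac cr(c+r-1)\prod_K(a_i-1).\tag{13}$$
For $f_3$: $c=2$, $r=\frac23$, $b=3/\frac83=\frac98$, and (12) reads $p_g=W(1)=\lfloor\frac98\rfloor+P_2(\frac98,\frac32)=1+0$.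

**Step 2: settle $v=2$.** If $c=1$, then $p_g=0$ by (12), and $p_N(2)=1\le\mu$; so the inequality of Theorem B holds. Equality means $\mu=1$, i.e. $f$ has a nondegenerate critical point, and $V$ is a cone over a smooth quadric by the Morse lemma.

From now on $a_N\notin\mathbb Z$ and $c\ge2$. We prove the strict inequality
$$N!\,P_N(a)<\mu-p_N(v).\tag{14}$$
This finishes Theorem B, since equality then never occurs in this case. Put $d=c-1\ge1$, so sums over $m$ run from $1$ to $d$.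

## 8. Surfaces: $N=3$

Here $K=\{i\}$; write $b=b_i=1+\beta$, $\beta\ge0$. Since $p_3(v)=c$, the target is $6P_3<\mu-c$. Let $\Delta=\frac rc(\mu-c-6P_3)$; we show $\Delta>0$.

**Step 1: write both sides.** By (13) with $a_i=b(c+r)$,
$$\tfrac rc(\mu-c)=(d+r)(b(c+r)-1)-r=b(d^2+d+2dr+r+r^2)-d-2r .$$
By (12), $6P_3=3\sum_{m=1}^{c-1}\bigl[2\lfloor mb\rfloor+2P_2(mb,\frac mr)\bigr]$. We use $\lfloor mb\rfloor\le mb$, $\sum m=\frac{cd}2$ and $\sum m^2=\frac{cd(2d+1)}6$.

**Step 2: $br\ge1$.** Lemma 3 with $A_1=mb\ge A_2=\frac mr$ gives $2P_2\le\frac brm^2-\frac b3m-\frac2{3r}m$. Summing, $\frac rc\,6P_3\le b(d^2+\frac d2+\frac52dr)-d$, so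
$$\Delta\ge b\bigl[\tfrac d2(1-r)+r+r^2\bigr]-2r\ge(1+r)-2r>0,$$
where $b\ge1/r$ was used on $b(r+r^2)$.

**Step 3: $br<1$, two bounds.** Lemma 3 with $A_1=\frac mr$, $A_2=mb$ gives $2P_2\le\frac brm^2-\frac m{3r}-\frac{2b}3m$, so $\frac rc\,6P_3\le b(d^2+\frac d2+2dr)-\frac d2$ and
$$\Delta\ge b\bigl[\tfrac d2+r+r^2\bigr]-\tfrac d2-2r=\beta\bigl(\tfrac d2+r+r^2\bigr)-r(1-r).\tag{15}$$
This fails to be positive for small $\beta$, where Lemma 2 is better. Take $A=mb$, $B=\frac mr$; the fractional part $\theta$ of $mb=m+m\beta$ satisfies $\theta(1-\theta)\le\theta\le m\beta$, so $2P_2\le\frac brm^2-\frac mr+\frac{m\beta}{br}$. Summing, $\frac rc\,6P_3\le b(d^2+\frac d2+3dr)-\frac32d+\frac32d\frac\beta b$. With $\beta/b\le\beta$,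
$$\Delta\ge b\bigl[\tfrac d2-dr+r+r^2\bigr]+\tfrac d2-2r-\tfrac32d\beta=(d-r)\bigl[(1-r)-\beta(1+r)\bigr].\tag{16}$$

**Step 4: combine.** If $\beta<\frac{1-r}{1+r}$, the bound (16) is positive, as $d\ge1>r$. If $\beta\ge\frac{1-r}{1+r}$, the bound (15) is at least $\frac{1-r}{1+r}\bigl(\frac d2+r(1+r)\bigr)-r(1-r)=\frac{(1-r)d}{2(1+r)}>0$. This proves (14) for $N=3$. $\square$

## 9. Matching heavy variables with light ones

For $N=3$ we used only (11) and $b\ge1$. For $N\ge4$ that is not enough. Take $N=4$, $c=2$, $r=\frac23$, and $a=(\frac83,\frac83,4,\frac83)$, with $a_l=4$. Relation (11) holds: $2\cdot\frac38+\frac14=1$. But $\prod(a_i-1)=(\frac53)^3\cdot3=\frac{125}9<16=p_4(3)$, so (14) fails for this tuple. It has three weights $q>\frac1v$ and only one below. The next lemma rules this out: every heavy variable needs its own light one.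

**Lemma 6.** Suppose $a_N\notin\mathbb Z$ and let $I=\{i:q_i>1/v\}\ni N$. There is an injection $\sigma:I\to\{j:q_j<1/v\}$ with $(v-1)q_i+q_{\sigma(i)}\le1$ for all $i\in I$, and $\sigma(N)=l$.

For example $f=z_1^2z_2+z_2^4+z_3^2z_4+z_4^4$ has $v=3$ and weights $(\frac38,\frac14,\frac38,\frac14)$. With $z_1$ as the variable of index $N$ and $l=2$, $I=\{1,3\}$, $\sigma(1)=2$, $\sigma(3)=4$.

*Proof.* **Step 1: count light variables at a threshold.** Let $t>1/v$ and $I_t=\{i:q_i\ge t\}$, assumed nonempty. A monomial of $f$ in the variables of $I_t$ only would have weight $\ge vt>1$. So $f|_{\mathbb C^{I_t}}=0$, and $\partial_jf|_{\mathbb C^{I_t}}=\partial_j(f|_{\mathbb C^{I_t}})=0$ for $j\in I_t$. The polynomials $g_j=\partial_jf|_{\mathbb C^{I_t}}$, $j\notin I_t$, vanish at $0$ (as $v\ge2$), and their only common zero is $0$. If fewer than $|I_t|$ of them were nonzero, then by Krull's height theorem their common zero set in $\mathbb C^{I_t}$ would have positive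 dimension at $0$, a contradiction. So at least $|I_t|$ of the $g_j$ are nonzero. If $g_j\ne0$, then $f$ has a monomial $z^\alpha z_j$ with $\operatorname{supp}\alpha\subset I_t$ and $|\alpha|\ge v-1$, so $q_j\le1-(v-1)t<1/v$. Hence $\#\{j:q_j\le1-(v-1)t\}\ge|I_t|$.

**Step 2: match in order.** Order $I$ as $i_1=N,i_2,\dots$ with $q$ nonincreasing, and all indices as $j_1,j_2,\dots$ with $q$ nondecreasing. Step 1 with $t=q_{i_k}$, where $|I_t|\ge k$, gives $q_{j_k}\le1-(v-1)q_{i_k}<1/v$. Put $\sigma(i_k)=j_k$.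

**Step 3: force $\sigma(N)=l$.** By (11), $q_l=1-(v-1)q_N<1/v$, so $l$ is an admissible partner of $N$. If $l\notin\sigma(I)$, redefine $\sigma(N)=l$. If $l=\sigma(i_k)$ with $k\ge2$, put $\sigma(N)=l$ and $\sigma(i_k)=j_1$; this is allowed since $q_{j_1}\le q_{j_k}$. If $l=\sigma(N)$ nothing is needed. $\square$

**Singles and pairs.** As $q_l<1/v$, $l\notin I$; and $\sigma(i)\ne l$ for $i\in I\setminus\{N\}$. Hence $K$ is a disjoint union of

* singles: $a_i\ge v=c+1$;
* pairs $(i,\sigma(i))$ with $i\in I\setminus\{N\}$: $a_i=c+s$ with $r\le s<1$, and $a_{\sigma(i)}\ge\frac{c+s}s$, which is $\ge c+1$.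

Indeed for $i\in I\setminus\{N\}$ we have $\rho\le a_i<v$ and $q_{\sigma(i)}\le1-\frac c{c+s}=\frac s{c+s}$. The remaining indices of $K$ are not in $I$, so they have $q\le1/v$.

## 10. The comparison function $\Psi$

Let $N\ge4$ and $\tau_m=m/\rho\in(0,1)$ for $1\le m\le c-1$ (a number, not the Tjurina number). For $a_K=(a_i)_{i\in K}$ with all $a_i\ge\rho$ define
$$\Psi(a_K)=\tfrac cr(c+r-1)\prod_K(a_i-1)-c^N-N\sum_{m=1}^{c-1}\Bigl[(\tfrac mr+N-2)\prod_K(\tau_ma_i-1)-(m+N-2)(m-1)^{N-2}\Bigr].$$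
The first two terms are $\mu-c^N$; the sum is what the slice bounds will produce. Note $\tau_ma_i=mb_i$ and
$$0\le m-1\le\tau_ma_i-1\le\tau_m(a_i-1).\tag{17}$$
Write $\Pi_m=\prod_K(mb_i-1)$. The next lemma says that the positive leading term of $\Psi$ dominates the sum as the $a_i$ grow.

**Lemma 7.** $\displaystyle N\sum_{m=1}^{c-1}\bigl(\tfrac mr+N-2\bigr)\tau_m^{N-2}\le\tfrac cr(c+r-1).$

*Proof.* Multiplying by $r\rho^{N-2}$, the claim is $N\sum_{m=1}^{c-1}(m+(N-2)r)m^{N-2}\le\Gamma(c)$, where $\Gamma(x)=x(x+r-1)(x+r)^{N-2}$. Here $\Gamma(1)>0$. With $u=m+r$, using $(u+1)^{N-2}\ge u^{N-2}+(N-2)u^{N-3}$,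
$$\Gamma(m+1)-\Gamma(m)=(m+1)u(u+1)^{N-2}-m(u-1)u^{N-2}\ge u^{N-2}\bigl[u+(N-2)(m+1)+m\bigr]\ge Nmu^{N-2},$$
and $mu^{N-2}\ge m\bigl(m^{N-2}+(N-2)rm^{N-3}\bigr)=m^{N-2}(m+(N-2)r)$. Sum over $m$. $\square$

## 11. Threefolds: $N=4$

The slices now involve $P_2$, where no bound of type $(S_2)$ is available (Section 4); we use Lemma 3 and pay a small extra term. Let $K=\{1,2\}$ and $b_i=1+\beta_i$, with $\beta_1\ge\beta_2\ge0$.

**Step 1: reduce to $\Psi$ minus a correction.** By $(S_3)$, $6P_3(mb_1,mb_2,\frac mr)\le(\frac mr-1)\Pi_m-(m-1)$. By Lemma 3,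
$$6P_2(mb_1,mb_2)\le3m^2b_1b_2-mb_1-2mb_2=3\Pi_m+3(m-1)+m(2\beta_1+\beta_2).$$
Since $(m+2)(m-1)^2+2(m-1)=(m-1)(m^2+m)=[m+1]_3$, adding gives
$$6W(m)-[m+1]_3\le(\tfrac mr+2)\Pi_m-(m+2)(m-1)^2+m(2\beta_1+\beta_2).$$
By (3), $4\sum_{m=1}^{c-1}[m+1]_3=[c+1]_4-[2]_4=[v]_4$, and $4\sum m=2cd$. So (12) and (13) give
$$\mu-p_4(v)-24P_4\ge\Psi-2cd(2\beta_1+\beta_2)\ge\Psi-4cd(\beta_1+\beta_2).\tag{18}$$

**Step 2: expand $\Psi$ in $\beta_1,\beta_2$.** We have $a_i-1=(\rho-1)+\beta_i\rho$ with $\rho-1=d+r$, and $mb_i-1=(m-1)+m\beta_i$. So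
$$\tfrac rc\Psi=\Psi_0+(\beta_1+\beta_2)\Psi_1+\beta_1\beta_2\Psi_2,\qquad\Psi_2=(d+r)\rho^2-\tfrac4c\sum(m+2r)m^2\ge0$$
by Lemma 7 with $N=4$.

For the other two coefficients we need sums over $1\le m\le d$. From $\sum[m]_3=\frac14[d+1]_4$, $\sum[m]_2=\frac13[d+1]_3$, $m(m-1)^2=[m]_3+[m]_2$ and $m^2(m-1)=[m]_3+2[m]_2$:
$$4\sum m(m-1)^2=\tfrac{cd(d-1)(3d-2)}3,\quad4\sum m^2(m-1)=\tfrac{cd(d-1)(3d+2)}3,\quad8\sum m(m-1)=\tfrac83cd(d-1).$$
In the constant term the bracket of $\Psi$ contributes $(m-1)^2[(m+2r)-r(m+2)]=(1-r)m(m-1)^2$, so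
$$\Psi_0=(d+r)^3-r(d+1)^3-\tfrac{4(1-r)}c\sum m(m-1)^2 .$$
As $(d+r)^3-r(d+1)^3=(1-r)[d^3-3dr-r-r^2]$, this is
$$\Psi_0=(1-r)\bigl[d^3-3dr-r-r^2-(d^3-\tfrac53d^2+\tfrac23d)\bigr]=(1-r)\bigl[\tfrac53d^2-\tfrac23d-3dr-r-r^2\bigr].$$
The coefficient of each $\beta_i$ is $(d+r)^2\rho-\frac4c\sum(m+2r)(m-1)m$, that is
$$\Psi_1=(d+r)^2(d+1+r)-\tfrac{d(d-1)(3d+2)}3-\tfrac83rd(d-1).$$
Here $(d+r)^2(d+1+r)=d^3+d^2+3d^2r+2dr+3dr^2+r^2+r^3$, so
$$\Psi_1=\tfrac43d^2+\tfrac23d+r\bigl(\tfrac13d^2+\tfrac{14}3d\bigr)+r^2(3d+1)+r^3 .$$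
(Check on the example after Lemma 6: $c=2$, $d=1$, $r=\frac23$, $\{\beta_i\}=\{0,\frac12\}$. Then $\Psi_0=-\frac{19}{27}$, $\Psi_1=\frac{200}{27}$, and $\frac rc\Psi=\frac{81}{27}=3$. Directly, $\Psi=5\cdot\frac53\cdot3-16=9$, as $\Pi_1=0$. The negative $\Psi_0$ shows why $\beta_1+\beta_2$ must be bounded below.)

**Step 3: bound $\beta_1+\beta_2$ below by matching.** We claim $\beta_1+\beta_2\ge2(1-r)/\rho$. $K$ consists of two singles or of one pair. For two singles, each $\rho\beta_i=a_i-\rho\ge1-r$. For a pair,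
$$\rho(\beta_1+\beta_2)\ge(c+s)\bigl(1+\tfrac1s\bigr)-2(c+r)=2(1-r)+\bigl(\tfrac1s-1\bigr)(c-s)\ge2(1-r).$$

**Step 4: conclude.** As $\Psi_1-4dr>0$ (its $r$-term is $r(\frac13d^2+\frac23d)$) and $\Psi_2\ge0$, $\frac rc$ times the right side of (18) is at least $\Psi_0+\frac{2(1-r)}\rho(\Psi_1-4dr)$. With $\rho=d+1+r$,
$$\rho\bigl[\tfrac53d^2-\tfrac23d-3dr-r-r^2\bigr]=\tfrac53d^3+d^2-\tfrac23d-r\bigl(\tfrac43d^2+\tfrac{14}3d+1\bigr)-r^2(4d+2)-r^3,$$
$$2(\Psi_1-4dr)=\tfrac83d^2+\tfrac43d+r\bigl(\tfrac23d^2+\tfrac43d\bigr)+r^2(6d+2)+2r^3 .$$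
So the lower bound equals $\frac{1-r}\rho$ times
$$\tfrac53d^3+\tfrac{11}3d^2+\tfrac23d-r\bigl(\tfrac23d^2+\tfrac{10}3d+1\bigr)+2dr^2+r^3>\tfrac53d^3+3d^2-\tfrac83d-1\ge2d-1>0,$$
using $r<1$ and then $d\ge1$. This proves (14) for $N=4$. $\square$

## 12. Dimension four and higher: $N\ge5$

**Step 1: reduce to $\Psi>0$.** Now $N-2\ge3$, so $(S_{N-1})$ and $(S_{N-2})$ apply to $(mb_K,\frac mr)$ and $mb_K$, with the integer $m$ (all entries are $\ge m\ge1$). This gives
$$(N-1)!\,W(m)\le(\tfrac mr-1)\Pi_m-p_{N-1}(m)+(N-1)\bigl(\Pi_m-p_{N-2}(m)\bigr).$$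
By (3), $[m]_{N-1}+(N-1)[m]_{N-2}=[m+1]_{N-1}$, so
$$(N-1)!\,W(m)-[m+1]_{N-1}\le(\tfrac mr+N-2)\Pi_m-(m+N-2)(m-1)^{N-2}.$$
As $N\sum_{m=1}^{c-1}[m+1]_{N-1}=[c+1]_N-[2]_N=[v]_N$, summing over (12) gives $\mu-p_N(v)-N!\,P_N\ge\Psi(a_K)$. It remains to show $\Psi(a_K)>0$. We first push all entries to $v$ and then compute there.

**Step 2: $\Psi$ is nondecreasing in each $a_j\ge\rho$ (others $\ge\rho$).** By (17), $0\le\prod_{i\ne j}(\tau_ma_i-1)\le\tau_m^{N-3}\prod_{i\ne j}(a_i-1)$, so by Lemma 7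
$$\frac{\partial\Psi}{\partial a_j}=\tfrac cr(c+r-1)\prod_{i\ne j}(a_i-1)-N\sum_m(\tfrac mr+N-2)\tau_m\prod_{i\ne j}(\tau_ma_i-1)\ge0 .$$
So, without increasing $\Psi$, we may lower each single to $v$ and each $a_{\sigma(i)}$ to $(c+s)/s\ge v>\rho$.

**Step 3: replacing a pair $(c+s,\frac{c+s}s)$ by $(v,v)$ does not increase $\Psi$.** The first entry rises and the second falls, so monotonicity is no help; we compare products. Put $x=\frac1s-1\ge0$, so $xs=1-s$. Then
$$(c+s-1)\tfrac cs-c^2=xc(c-1),$$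
and for $\tau=\tau_m$ the coefficient of $\tau^2$ below is $\frac{(c+s)^2}s-(c+1)^2=x(c^2-s)$ and that of $-\tau$ is $(c+s)(1+\frac1s)-2(c+1)=x(c-s)$, so
$$(\tau(c+s)-1)\bigl(\tau\tfrac{c+s}s-1\bigr)-(\tau(c+1)-1)^2=x\tau\bigl[\tau(c^2-s)-(c-s)\bigr]\le x\tau^2c(c-1),$$
the last because $\tau(c-s)\le c-s$. Let $\prod'$ denote products over the remaining $N-4$ elements of $K$; by (17), $0\le\prod'(\tau_ma_i-1)\le\tau_m^{N-4}\prod'(a_i-1)$. So the replacement lowers $\Psi$ by at least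
$$xc(c-1)\prod{}'(a_i-1)\Bigl[\tfrac cr(c+r-1)-N\sum_m(\tfrac mr+N-2)\tau_m^{N-2}\Bigr]\ge0$$
by Lemma 7. Treating the pairs one after another (all entries stay $\ge\rho$), we get $\Psi(a_K)\ge\Psi(v,\dots,v)$.

**Step 4: extract the factor $\frac1r-1$ from $\Psi(v,\dots,v)$.** Let $k=N-2\ge3$, $\alpha=\frac{c+1}{c+r}>1$, and $z=z_m=\tau_mv-1=\alpha m-1$. Then $z-(m-1)=m(\alpha-1)=m(\frac1r-1)\frac r{c+r}$, so $z>m-1\ge0$ and
$$z^k-(m-1)^k\le km\bigl(\tfrac1r-1\bigr)\tfrac r{c+r}z^{k-1}.$$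
Further $\frac cr(c+r-1)c^k-c^N=(\frac1r-1)c^{N-1}(c-1)$ and
$$(\tfrac mr+k)z^k-(m+k)(m-1)^k=m(\tfrac1r-1)z^k+(m+k)\bigl(z^k-(m-1)^k\bigr).$$
Inserting these in $\Psi(v,\dots,v)$, where $N=k+2$, and dividing by $\frac1r-1>0$, it suffices to prove
$$(k+2)\sum_{m=1}^{c-1}m\Bigl[z_m^k+k(m+k)\tfrac r{c+r}z_m^{k-1}\Bigr]<c^{N-1}(c-1).\tag{19}$$

**Step 5: telescope the right side of (19).** Let $G(x)=x(x-1)(\alpha(x+r)-1)^k$. Then $G(1)=0$, and $G(c)=c^{N-1}(c-1)$ because $\alpha(c+r)-1=c$. With $h=\alpha(m+r)-1=z+\alpha r$,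
$$\tfrac1m\bigl(G(m+1)-G(m)\bigr)=(m+1)(h+\alpha)^k-(m-1)h^k=(m+1)\bigl[(h+\alpha)^k-h^k\bigr]+2h^k .$$
Since $c-1\ge1$, (19) follows if for each $1\le m\le c-1$
$$(m+1)\bigl[(h+\alpha)^k-h^k\bigr]+2h^k>(k+2)\Bigl[z^k+k(m+k)\tfrac r{c+r}z^{k-1}\Bigr]:\tag{20}$$
multiply by $m$ and sum.

**Step 6: turn (20) into a polynomial inequality in one variable.** Put $p=\alpha/z>0$. Then $m=\frac{z+1}\alpha=\frac1p+\frac1\alpha$, so $m+1\ge\frac1p+1$. As $m+2\le c+1$, $\frac r{c+r}=\frac{\alpha r}{c+1}\le\frac{\alpha r}{m+2}$; and $\frac{m+k}{m+2}=1+\frac{k-2}{m+2}\le1+(k-2)p$ because $m+2>\frac1p$. Dividing (20) by $z^k$, it suffices that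
$$\bigl(\tfrac1p+1\bigr)\bigl[(1+(1+r)p)^k-(1+rp)^k\bigr]+2(1+rp)^k>(k+2)+k(k+2)rp+k(k+2)(k-2)rp^2.\tag{21}$$

**Step 7: compare coefficients.** The left side of (21) is
$$\bigl(\tfrac1p+1\bigr)\sum_{j\ge1}\tbinom kj\bigl((1+r)^j-r^j\bigr)p^j+2\sum_{j\ge0}\tbinom kjr^jp^j,$$
a polynomial in $p$ with nonnegative coefficients. Its first coefficients are as follows.

* $p^0$: $k+2$, equal to the right side's.
* $p^1$: $k+\binom k2(1+2r)+2kr=\frac{k(k+1)}2+k(k+1)r$, which exceeds $k(k+2)r$ by $k\bigl(\frac{k+1}2-r\bigr)>0$.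
* $p^2$: $\binom k3(1+3r+3r^2)+\binom k2(1+2r)+2\binom k2r^2=\binom k3(1+3r+3r^2)+\binom k2(1+2r+2r^2)$.

For the last one, $1+3r+3r^2\ge\frac{32}5r$ and $1+2r+2r^2\ge\frac{24}5r$, since the quadratics $3r^2-\frac{17}5r+1$ and $2r^2-\frac{14}5r+1$ have discriminants $-\frac{11}{25}$ and $-\frac4{25}$. So the coefficient of $p^2$ is at least $kr\bigl[\frac{16}{15}(k-1)(k-2)+\frac{12}5(k-1)\bigr]$, which exceeds $k(k^2-4)r$ by
$$kr\,\frac{k^2-12k+56}{15}=kr\,\frac{(k-6)^2+20}{15}>0 .$$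
The left side of (21) thus matches the right side in degree $0$, exceeds it strictly in degrees $1$ and $2$, and has nonnegative coefficients beyond. So (21) holds, hence (20) and (19), and $\Psi(a_K)\ge\Psi(v,\dots,v)>0$. This proves (14) for $N\ge5$.

With Sections 6, 7, 8 and 11, Theorem B is proved for every $n\ge2$, and by Section 3 so is Theorem A. $\blacksquare$
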